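# A formally normal Hessenberg operator that is not subnormal

## 1. Growing a Hessenberg matrix column by column, and its defect $C_n$

Take an infinite complex matrix $M=(m_{ij})_{i,j\ge 0}$ with one nonzero diagonal below the main diagonal:
$$m_{ij}=0\quad\text{for } i>j+1,\qquad a_j:=m_{j+1,j}>0 .$$
Build it from the corner outwards. Let $A_n=(m_{ij})_{0\le i,j\le n}$, let $d_n=m_{nn}$, and for $n\ge 1$ let $v_n=(m_{0n},\dots,m_{n-1,n})^T\in\mathbb C^n$ be the part of column $n$ above the diagonal. Then
$$A_n=\begin{pmatrix}A_{n-1}&v_n\\ a_{n-1}e_{n-1}^*&d_n\end{pmatrix}.\tag{1}$$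
Throughout, $e_i$ are standard unit vectors with indices starting at $0$, $v^*$ is the conjugate transpose, inner products are linear in the first variable, and "$>0$" for a Hermitian matrix means positive definite.

The object on which everything turns is the **defect matrix**
$$C_n:=A_n^*A_n+a_n^2\,e_ne_n^*-A_nA_n^*\ \in\mathbb C^{(n+1)\times(n+1)} .$$
It is Hermitian and depends on $A_n$ and on the next subdiagonal entry $a_n$.

Column $j\le n$ of $M$ is supported in rows $\le n+1$, and row $n+1$, restricted to columns $\le n$, has only the entry $a_n$, in column $n$. So $A_n^*A_n+a_n^2e_ne_n^*$ contains the full inner products of the columns $0,\dots,n$ of $M$, whereas $A_nA_n^*$ contains only the inner products of the rows $0,\dots,n$ *cut off after column $n$*. In formulas, for $i,j\le n$,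
$$(C_n)_{ij}=G_{ij}-\sum_{k=0}^n m_{ik}\overline{m_{jk}},\qquad G_{ij}:=\sum_k\overline{m_{ki}}\,m_{kj},\tag{2}$$
where the sum defining $G_{ij}$ is finite. The defect measures by how much the truncated rows still fall short of the columns.

What happens when $n-1$ becomes $n$? By (2), for $i,j\le n-1$ we subtract $m_{in}\overline{m_{jn}}$. Hence, for $n\ge1$,
$$C_n=\begin{pmatrix}C_{n-1}-v_nv_n^*&w_n\\ w_n^*&\gamma_n+a_n^2\end{pmatrix},\tag{3}$$
where $w_n\in\mathbb C^n$ and $\gamma_n\in\mathbb R$ are read off from $A_n^*A_n-A_nA_n^*$. They depend only on $A_n$, not on $a_n$. The $n\times n$ upper-left corner of $C_n$ also depends only on $A_n$, because $a_{n-1}$ is an entry of $A_n$. So $a_n$ enters $C_n$ in exactly one place, the last diagonal entry.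

Two examples, and a remark that applies to both.

* *Ones on both off-diagonals* ($m_{j+1,j}=m_{j,j+1}=1$, all else $0$). Here $A_n$ is Hermitian, so $C_n=e_ne_n^*$. The defect at each index is cancelled one step after it appears.
* *The shift* ($a_j=1$, all else $0$). Here $A_n^*A_n+e_ne_n^*=I$ and $A_nA_n^*=I-e_0e_0^*$, so $C_n=e_0e_0^*$. The defect at index $0$ is never reduced.

Since $\operatorname{tr}A_n^*A_n=\operatorname{tr}A_nA_n^*$, always $\operatorname{tr}C_n=a_n^2>0$. The defect never vanishes as a whole. The most one can hope for is that each *fixed* entry tends to $0$ while the trace escapes to large indices, as in the first example.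

## 2. What the defect is for: Hessenberg operators and two notions of near-normality

Let $(P_n)_{n\ge0}$ be polynomials in one complex variable with $P_0\equiv1$ and $\deg P_n=n$. They form a basis of $\mathbb C[z]$, so there is a unique inner product on $\mathbb C[z]$ for which they are orthonormal. Let $\mathcal H$ be the completion. Then $\mathbb C[z]$ is dense in $\mathcal H$, and $(P_n)$ is an orthonormal basis of $\mathcal H$.

**Definition (Hessenberg operator).** The Hessenberg operator of $(P_n)$ is the operator $D$ in $\mathcal H$ with $\operatorname{dom}(D)=\mathbb C[z]$ and $(Dp)(z)=zp(z)$. It need not be bounded.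

Its matrix $m_{ij}=\langle DP_j,P_i\rangle$ is of the kind above, except that $m_{j+1,j}$ is a priori only nonzero. Conversely, given $M$ as in Section 1, put $P_0=1$ and
$$P_{n+1}=a_n^{-1}\Bigl(zP_n-\sum_{k\le n}m_{kn}P_k\Bigr).$$
Then $\deg P_n=n$, and in the corresponding $\mathcal H$ we have $DP_n=\sum_{k\le n+1}m_{kn}P_k$. *Every* matrix $M$ as in Section 1 is therefore the matrix of a Hessenberg operator, and we may design matrices instead of polynomials.

**Definition (formally normal).** A densely defined operator $A$ in a Hilbert space is formally normal if $\operatorname{dom}(A)\subset\operatorname{dom}(A^*)$ and $\|Ax\|=\|A^*x\|$ for all $x\in\operatorname{dom}(A)$.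

**Definition (subnormal).** A densely defined operator $A$ in $\mathcal L$ is subnormal if there are a Hilbert space $\mathcal K$ containing $\mathcal L$ as a closed subspace with the inherited inner product (possibly $\mathcal K=\mathcal L$) and a normal operator $N$ in $\mathcal K$ with $\operatorname{dom}(A)\subset\operatorname{dom}(N)$ and $Nx=Ax$ on $\operatorname{dom}(A)$.

Recall that a closed densely defined $N$ is normal if $N^*N=NN^*$; equivalently, $\operatorname{dom}N=\operatorname{dom}N^*$ and $\|Nx\|=\|N^*x\|$ there.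

A symmetric operator is formally normal, since $A^*x=Ax$ on $\operatorname{dom}(A)$. It is also subnormal: if $S$ is symmetric, $S\oplus(-S)$ has equal deficiency indices, hence a self-adjoint extension, so $S$ has a self-adjoint extension in a larger space. The shift example, where $P_n=z^n$, is subnormal: $\mathcal H$ is the closure of the polynomials in $L^2$ of normalized arc length on the unit circle, and multiplication by $z$ on that $L^2$ is unitary. But $\|D1\|=1$ and $D^*1=0$, so it is not formally normal. Thus subnormality does not imply formal normality. The problem is about the other direction.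

It is known that there exist formally normal operators which are not subnormal. It is also known that $D$ is subnormal if and only if there is a Borel measure $\mu$ on $\mathbb C$ with $\int\overline{P_n}P_m\,d\mu=\delta_{n,m}$ for all $n,m$. So for Hessenberg operators subnormality says that the $P_n$ are orthonormal in an honest $L^2$-space. The work "Orthogonal Polynomials: Interaction between Orthogonality in $L^2$-spaces and Orthogonality in Reproducing Kernel Spaces" (http://mediatum.ub.tum.de/doc/609229/document.pdf) poses the problem thus: "Although we know that there exist formally normal operators which are not subnormal, we do not know whether this is possible in the case of Hessenberg operators." We shall prove that it is possible.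

**Theorem 1.** There is a sequence $(P_n)$ with $P_0\equiv1$, $\deg P_n=n$, whose Hessenberg operator is formally normal but not subnormal.

Sections 3–6 prove this. Two stronger results follow.

**Theorem 2.** Let $d_n\in\mathbb C$ and $\rho_n\ge0$ ($n\ge0$) be arbitrary. There is a formally normal Hessenberg operator with $\langle DP_n,P_n\rangle=d_n$, $\langle DP_n,P_{n+1}\rangle\ge\rho_n$ for all $n$, and
$$\operatorname{dom}\bigl((D^k)^*\bigr)\cap\mathbb C[z]=\{0\}\qquad\text{for every }k\ge2 .$$

For $k=1$, by contrast, formal normality gives $\mathbb C[z]\subset\operatorname{dom}(D^*)$ and $\|D^*p\|=\|Dp\|$.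

**Theorem 3.**
(i) If $D$ is formally normal and $D^*p\in\mathbb C[z]$ for some nonzero polynomial $p$ of degree $\le1$, then $D$ is subnormal.
(ii) The bound $1$ is sharp: there is a formally normal, non-subnormal Hessenberg operator $D$ and a polynomial $r$ of degree $2$ with $D^*(rf)=zrf$ for all $f\in\mathbb C[z]$.

In particular, in any counterexample (a formally normal, non-subnormal $D$) row $0$ of the Hessenberg matrix has infinitely many nonzero entries, as does every nontrivial linear combination of rows $0$ and $1$.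

## 3. Formal normality means that every entry of the defect tends to zero

**Lemma 1.** Let $M$ be as in Section 1. If the rows of $M$ are in $\ell^2$ and, for all $i,j$,
$$\sum_k \overline{m_{ki}}\,m_{kj}=\sum_k m_{ik}\overline{m_{jk}},\tag{4}$$
then $D$ is formally normal; the converse also holds. The condition is equivalent to $(C_n)_{ij}\to0$ as $n\to\infty$ for all $i,j$. When it holds, every $C_n$ is positive semidefinite.

*Proof.* For $q=\sum_jq_jP_j\in\mathbb C[z]$ we have $\langle Dq,P_i\rangle=\sum_jq_jm_{ij}$. If row $i$ is in $\ell^2$, this is bounded by a constant times $\|q\|$, so $P_i\in\operatorname{dom}(D^*)$ and $D^*P_i=\sum_j\overline{m_{ij}}P_j$. Hence $\mathbb C[z]\subset\operatorname{dom}(D^*)$. The left side of (4) is $\langle DP_j,DP_i\rangle$ and the right side is $\langle D^*P_j,D^*P_i\rangle$, so (4) gives $\|Dp\|=\|D^*p\|$ for all $p\in\mathbb C[z]$.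

Conversely, let $D$ be formally normal. Then $P_i\in\operatorname{dom}(D^*)$, and the coefficients of $D^*P_i$ are $\langle D^*P_i,P_j\rangle=\langle P_i,DP_j\rangle=\overline{m_{ij}}$, so row $i$ is in $\ell^2$. The quadratic forms $\|Dx\|^2$ and $\|D^*x\|^2$ agree on $\mathbb C[z]$, so by polarization
$$\langle Dx,Dy\rangle=\langle D^*x,D^*y\rangle\qquad(x,y\in\mathbb C[z]),\tag{5}$$
and $x=P_j$, $y=P_i$ gives (4).

By (2), $(C_n)_{ij}\to0$ says $\sum_{k\le n}m_{ik}\overline{m_{jk}}\to G_{ij}$. For $i=j$ this yields $\sum_k|m_{ik}|^2=G_{ii}<\infty$, so the rows are in $\ell^2$; for general $i,j$ it is (4). The reverse implication is immediate from (2). Finally, if (4) holds, (2) reads $(C_n)_{ij}=\sum_{k>n}m_{ik}\overline{m_{jk}}$, so $\xi^*C_n\xi=\sum_{k>n}\bigl|\sum_{i\le n}\overline{\xi_i}m_{ik}\bigr|^2\ge0$. $\square$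

So the design task for formal normality is to choose the borders $v_n$ so that the defect is worn down entry by entry. Positivity of $C_n$ is not merely convenient; it is forced. In the two examples of Section 1, $C_n=e_ne_n^*$ tends to $0$ entrywise, and $C_n=e_0e_0^*$ does not.

We also need a way to recognize that $D$ is not subnormal.

**Lemma 2.** If $D$ is subnormal, then $|\langle z^kq,p\rangle|\le\|z^kp\|\,\|q\|$ for all $p,q\in\mathbb C[z]$ and $k\ge1$. Hence $\mathbb C[z]\subset\operatorname{dom}((D^k)^*)$.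

*Proof.* Let $N\supset D$ be normal. Since $D$ maps $\mathbb C[z]$ into itself, $\mathbb C[z]\subset\operatorname{dom}(N^k)$ and $N^kq=z^kq$. By the spectral theorem $\operatorname{dom}(N^k)=\operatorname{dom}(N^{*k})$, $N^{*k}=(N^k)^*$, and $\|N^{*k}p\|=\|N^kp\|$ on this domain. So $|\langle z^kq,p\rangle|=|\langle q,N^{*k}p\rangle|\le\|q\|\,\|z^kp\|$. $\square$

For $k=1$ formal normality alone gives the inequality. The first place where a difference can show is $k=2$, and the simplest vector to test is $p=1$. We shall aim for $1\notin\operatorname{dom}((D^2)^*)$.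

**Bounded operators give nothing.** If $D$ is bounded and formally normal, its closure $\bar D$ is bounded and everywhere defined, and $\|\bar Dx\|=\|\bar D^*x\|$ extends by density from $\mathbb C[z]$ to $\mathcal H$. So $\bar D$ is normal and $D$ is subnormal. Symmetric $D$ (Hermitian tridiagonal $M$) is always subnormal, by Section 2. The matrix must be unbounded and non-Hermitian.

## 4. Cancelling a diagonal entry of the defect in one step fails

A sensible first attempt is to cancel the defect completely, one index after another, as the first example of Section 1 does. Suppose $C=C_{n-1}>0$ and we want to remove the entry $(t,t)$. Try $v_n=sCe_t$ with $s>0$. Testing with $e_t$ shows that $C-v_nv_n^*\ge0$ requires $C_{tt}-s^2C_{tt}^2\ge0$, i.e. $s^2C_{tt}\le1$. Conversely, Cauchy–Schwarz for the inner product given by $C$ gives $|v_n^*x|^2=s^2|e_t^*Cx|^2\le s^2C_{tt}\,x^*Cx$, so $s^2C_{tt}\le1$ suffices. Full cancellation is the extreme case $s^2C_{tt}=1$, where $(C-v_nv_n^*)e_t=Ce_t-s^2C_{tt}Ce_t=0$. Two things now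 go wrong.

First, $(C_n)_{tt}=0$, and positive semidefiniteness of $C_n$ (necessary by Lemma 1) forces $(w_n)_t=0$. But $w_n$ is determined by $A_n$, and $a_n$ cannot influence it. Take $n=1$, $t=0$: $C_0=(a_0^2)$, full cancellation is $v_1=a_0$, and
$$w_1=(A_1^*A_1-A_1A_1^*)_{01}=\bigl(\overline{d_0}a_0+a_0d_1\bigr)-\bigl(d_0a_0+a_0\overline{d_1}\bigr)=2i\,a_0\operatorname{Im}(d_1-d_0).$$
So the attempt dies at once unless $\operatorname{Im}d_1=\operatorname{Im}d_0$.

Second, suppose the condition is met and the construction continues to a formally normal $D$. Once $(C_n)_{tt}=0$, any later nonzero $m_{tk}$ would make a diagonal entry of the defect negative. So row $t$ has only finitely many nonzero entries, and $D^*P_t=\sum_j\overline{m_{tj}}P_j$ is a polynomial. If $t\in\{0,1\}$, Theorem 3(i) (proved in Section 8) shows that $D$ is subnormal. Full cancellation at index $0$ or $1$ therefore can *never* give a counterexample. Rows $0$ and $1$ must be infinite, and the defect must be reduced for ever without being exhausted.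

## 5. Halving one diagonal entry at a time

The remedy is to take $s^2C_{tt}=\tfrac12$: halve the entry instead of removing it, keep $C_n$ strictly positive, and return to every index infinitely often.

**Targets.** For $r\ge1$ put $s_r=1+\frac{r(r-1)}2$, so $s_1=1$, $s_2=2$, $s_3=4$ and $s_{r+1}=s_r+r$. Let $t_{s_r+j}=j$ for $0\le j\le r-1$. The sequence $t_1,t_2,\dots$ is $0;\,0,1;\,0,1,2;\dots$, with *block* $r$ occupying $n=s_r,\dots,s_r+r-1$. Since $s_r\ge1$, we have $t_n\in\{0,\dots,n-1\}$, and every $i\ge0$ is a target infinitely often.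

**The scheme.** Let $(d_n)\subset\mathbb C$ be arbitrary. Start with $A_0=(d_0)$ and any $a_0>0$, so $C_0=(a_0^2)>0$. For $n\ge1$, given $A_{n-1},a_{n-1}$ with $C:=C_{n-1}>0$, let $t=t_n$ and
$$v_n:=\frac{Ce_t}{\sqrt{2C_{tt}}} .\tag{6}$$
This fixes $A_n$. Then choose $a_n>0$ as explained in Step 1, and repeat.

**Lemma 3.** At each stage of the scheme, every sufficiently large $a_n$ gives $C_n>0$, the threshold depending only on $A_n$. If the $a_n$ are chosen above these thresholds, the resulting $D$ is formally normal.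

*Proof.* **Step 1: positivity can be kept.** By Cauchy–Schwarz for the inner product given by $C$, $|v_n^*x|^2=\frac{|e_t^*Cx|^2}{2C_{tt}}\le\frac12x^*Cx$. Therefore
$$C_{n-1}-v_nv_n^*\ \ge\ \tfrac12C_{n-1}>0 ,\qquad (C_{n-1}-v_nv_n^*)_{tt}=C_{tt}-\frac{C_{tt}^2}{2C_{tt}}=\tfrac12C_{tt}.$$
In (3) the upper-left block is now positive definite, so by the Schur complement $C_n>0$ if and only if
$$\gamma_n+a_n^2>w_n^*\,(C_{n-1}-v_nv_n^*)^{-1}w_n .$$
Everything except $a_n^2$ is determined by $A_n$, so every sufficiently large $a_n$ works.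

**Step 2: every entry of the defect tends to zero.** Fix $i$. For $n>i$, (3) gives $(C_n)_{ii}=(C_{n-1})_{ii}-|m_{in}|^2$, so the numbers $(C_n)_{ii}>0$, $n\ge i$, are nonincreasing. By Step 1 they are halved each time $t_n=i$, which happens infinitely often and only with $n>i$. So $(C_n)_{ii}\to0$. Since $C_n>0$, $|(C_n)_{ij}|^2\le(C_n)_{ii}(C_n)_{jj}\to0$. Lemma 1 gives formal normality. $\square$

**First steps by hand.** Take all $d_n=0$. Then $C_0=(a_0^2)$ and $t_1=0$, so $v_1=a_0/\sqrt2$ and
$$A_1=\begin{pmatrix}0&a_0/\sqrt2\\a_0&0\end{pmatrix},\qquad C_1=\begin{pmatrix}a_0^2/2&0\\0&a_1^2-a_0^2/2\end{pmatrix}.$$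
So the threshold is $a_1^2>a_0^2/2$, and the trace is $a_1^2$, as it must be. Next $t_2=0$ gives $v_2=C_1e_0/a_0=(a_0/2,\,0)^T$. Each visit to index $0$ halves $(C_n)_{00}$, starting from $a_0^2$. Note that $m_{02}=a_0/2$ does not involve $a_1$, however large $a_1$ is.

## 6. Large subdiagonal entries make $q\mapsto\langle z^2q,1\rangle$ unbounded: proof of Theorem 1

The scheme leaves one freedom, the size of $a_n$. In $\langle z^2P_n,1\rangle$ the entry $a_n$ is multiplied by the *next* entry of row $0$, and the observation just made says that this next entry is known before $a_n$ is chosen.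

*Proof of Theorem 1.*

**Step 1: isolate $a_n$.** This step writes $\langle z^2P_n,1\rangle$ as a known number plus a multiple of $a_n$. From $zP_n=\sum_{k\le n+1}m_{kn}P_k$ and $\langle zP_k,1\rangle=m_{0k}$ we get, for $n\ge1$,
$$\langle z^2P_n,1\rangle=\sum_{k\le n+1}m_{0k}m_{kn}=b_n+a_n\,m_{0,n+1},\qquad b_n:=\sum_{k\le n}m_{0k}m_{kn},$$
and $b_n$ depends only on $A_n$.

**Step 2: the coefficient of $a_n$ is known in advance.** Let $n\ge1$ and $t_{n+1}=0$. By (6),
$$m_{0,n+1}=(v_{n+1})_0=\frac{(C_n)_{00}}{\sqrt{2(C_n)_{00}}}=\sqrt{(C_n)_{00}/2}=:c_n>0 .$$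
By (3), $(C_n)_{00}$ lies in the corner of $C_n$ that depends only on $A_n$. So $c_n$ does not depend on $a_n$, and there is no circularity in what follows.

**Step 3: choose $a_n$.** Run the scheme. Whenever $n\ge1$ and $t_{n+1}=0$, require in addition to the threshold of Lemma 3 that $a_n\ge(1+|b_n|)/c_n$. Then
$$|\langle z^2P_n,1\rangle|\ge a_nc_n-|b_n|\ge1 .$$
This holds for infinitely many $n$, namely $n=s_r-1$, $r\ge2$.

**Step 4: conclude.** By Lemma 3, $D$ is formally normal. If $q\mapsto\langle z^2q,1\rangle$ were bounded on $\mathbb C[z]$, it would extend to a bounded functional on $\mathcal H$, and its values on the orthonormal basis $(P_n)$ would be square-summable. But $\sum_n|\langle z^2P_n,1\rangle|^2=\infty$. So $1\notin\operatorname{dom}((D^2)^*)$, and by Lemma 2 $D$ is not subnormal. $\square$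

In the example with $d_n=0$, taking $n=1$ gives $\langle z^2P_1,1\rangle=m_{02}a_1=a_0a_1/2$ with $b_1=0$. The entry $a_1$ is free to be as large as we like while row $0$ stays the same up to column $2$.

## 7. No nonzero polynomial in $\operatorname{dom}((D^k)^*)$, $k\ge2$: proof of Theorem 2

Theorem 1 used one vector, $1$, and one power, $2$. To treat every polynomial $p$ we need the first $r$ entries of the columns $v_n$ over one block to point in $r$ independent directions. The order of the targets within a block provides this. To treat all powers we isolate $a_N$ in $\langle z^kP_{N+2-k},P_i\rangle$.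

Run the scheme with the given $d_n$, with $a_n\ge\rho_n$, and with the extra lower bounds of Step 3 below. By construction $\langle DP_n,P_n\rangle=d_n$ and $\langle DP_n,P_{n+1}\rangle=a_n\ge\rho_n$, and $D$ is formally normal by Lemma 3.

**Step 1: isolate $a_N$ in powers of $M$.** Let $N\ge1$, $2\le k\le N+2$ and $l=N+2-k$, so $0\le l\le N$. The polynomial $z^{k-2}P_l$ has degree $N$; write $z^{k-2}P_l=\sum_{h\le N}c_hP_h$. Its coefficient vector is $M^{k-2}e_l$. After $j$ applications of $M$ the vector is supported in rows $0,\dots,l+j$, in general including rows below $l$. So the $k-2$ applications use only columns $0,\dots,l+k-3=N-1$ of $M$ (no columns at all if $k=2$). The entries of these columns lie in rows $\le N$, hence in $A_N$. So the $c_h$ depend only on $A_N$. The top coefficient is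
$$c_N=\pi_{k,N}:=a_l\cdots a_{N-1}>0\qquad(\text{empty product}=1).$$
For $i\le N$ we have $\langle z^2P_h,P_i\rangle=\sum_{g\le h+1}m_{ig}m_{gh}$. If $h<N$, all indices are $\le N$ and this depends only on $A_N$. If $h=N$, the terms with $g\le N$ depend only on $A_N$, and the term $g=N+1$ is $m_{i,N+1}a_N$. Since $z^kP_l=\sum_hc_h\,z^2P_h$,
$$\langle z^kP_{N+2-k},P_i\rangle=\beta^{(k)}_{i,N}+\pi_{k,N}\,a_N\,m_{i,N+1}\qquad(i\le N),\tag{7}$$
where $\beta^{(k)}_{i,N}$ and $\pi_{k,N}$ depend only on $A_N$.

**Step 2: the columns of a block are independent, and known early.** The purpose is to get $r$ independent vectors in $\mathbb C^r$ before the relevant $a_N$ are chosen. Let $r\ge3$; then $s_r-1=\frac{r(r-1)}2\ge r$. For $n\ge s_r-1$ let $\Gamma_n$ be the $r\times r$ upper-left corner of $C_n$, and for $n\ge s_r$ let $u_n\in\mathbb C^r$ be the first $r$ entries of $v_n$. For $n=s_r+j$ with $0\le j<r$ the target is $j<r$, so (6) and (3) give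
$$u_n=\frac{\Gamma_{n-1}e_j}{\sqrt{2(\Gamma_{n-1})_{jj}}},\qquad\Gamma_n=\Gamma_{n-1}-u_nu_n^* .$$
Hence $u_{s_r},\dots,u_{s_r+r-1}$ are all determined by $\Gamma:=\Gamma_{s_r-1}$. Since $r\le s_r-1$, $\Gamma$ lies in the corner of $C_{s_r-1}$ that is determined by $A_{s_r-1}$. Moreover
$$\Gamma_{s_r+j-1}e_j=\Gamma e_j-\sum_{i<j}u_{s_r+i}\,\bigl(u_{s_r+i}^*e_j\bigr),$$
so $u_{s_r+j}$ is a positive multiple of $\Gamma e_j$ minus a linear combination of $u_{s_r},\dots,u_{s_r+j-1}$. Therefore every $\Gamma e_j$, $j<r$, lies in the span of $u_{s_r},\dots,u_{s_r+r-1}$. Since $\Gamma>0$ is invertible, these $r$ vectors form a basis of $\mathbb C^r$. Let $U$ be the matrix with these columns and $\sigma_r>0$ its smallest singular value; both depend only on $A_{s_r-1}$.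

**Step 3: choose $a_N$.** Let $n=s_r+j$ be in block $r\ge3$ and let $N=n-1$, so $N\ge s_r-1\ge r$. When $a_N$ is chosen, $A_N$, $\sigma_r$ and $u_n$ are known. Write $\beta_N^{(k)}=(\beta^{(k)}_{i,N})_{i<r}$ and require, for the finitely many $k$ with $2\le k\le N+2$,
$$\|\beta_N^{(k)}\|\le\frac{\sigma_r}{2\sqrt r}\,\pi_{k,N}a_N,\qquad \pi_{k,N}a_N\ge\frac2{\sigma_r}.$$
These are lower bounds on $a_N$ in terms of data already fixed.

**Step 4: conclude.** Fix $k\ge2$ and $0\ne p=\sum_{i<m}\xi_iP_i$. Let $r\ge\max(3,k,m)$ and view $\xi$ as a vector in $\mathbb C^r$, padded with zeros. For $n$ in block $r$ and $N=n-1$ we have $k\le r\le N$, so (7) applies, with $i<r\le N$ and $m_{i,N+1}=(u_n)_i$: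
$$\bigl(\langle z^kP_{n+1-k},P_i\rangle\bigr)_{i<r}=\pi_{k,N}a_N\,(u_n+f_n),\qquad f_n:=\frac{\beta_N^{(k)}}{\pi_{k,N}a_N},\quad\|f_n\|\le\frac{\sigma_r}{2\sqrt r}.$$
Let $Y$ be the $r\times r$ matrix with these columns, $n$ running through block $r$. Then $Y=(U+F)\Delta$, where $\Delta$ is diagonal with entries $\pi_{k,N}a_N\ge2/\sigma_r$, and $F$ has columns $f_n$, so $\|F\|\le\|F\|_{HS}\le\sigma_r/2$. Since $\langle z^kP_{n+1-k},p\rangle=\sum_i\overline{\xi_i}\langle z^kP_{n+1-k},P_i\rangle$ is the complex conjugate of an entry of $Y^*\xi$,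
$$\sum_{n\in\text{block }r}|\langle z^kP_{n+1-k},p\rangle|^2=\|Y^*\xi\|^2=\|\Delta(U+F)^*\xi\|^2\ge\Bigl(\frac2{\sigma_r}\Bigr)^2\Bigl(\sigma_r-\frac{\sigma_r}2\Bigr)^2\|\xi\|^2=\|p\|^2 .$$
Here we used $\|U^*\xi\|\ge\sigma_r\|\xi\|$. Different blocks involve different indices $n+1-k$. Summing over all large $r$ gives $\sum_l|\langle z^kP_l,p\rangle|^2=\infty$, so $q\mapsto\langle z^kq,p\rangle$ is unbounded, i.e. $p\notin\operatorname{dom}((D^k)^*)$. $\square$

## 8. A polynomial value of $D^*$ in degree at most one forces subnormality: proof of Theorem 3(i)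

Let $D$ be formally normal, $p\ne0$ a polynomial of degree $\le1$, and $q:=D^*p\in\mathbb C[z]$. We show that the rational function $q/p$ is a Möbius map of a very special kind, and then that $D$ is, up to an affine change of variable, a multiple of an isometry, or symmetric, or symmetric up to a rank-one term that splits off.

**Step 0: $D^*$ acts on all multiples of $p$.** If $x,y\in\mathbb C[z]$ and $D^*x=y$, then by (5), for all $s\in\mathbb C[z]$,
$$\langle D^*(zx),s\rangle=\langle zx,zs\rangle=\langle D^*x,D^*s\rangle=\langle y,D^*s\rangle=\langle zy,s\rangle ,$$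
so $D^*(zx)=zy$. By induction and linearity $D^*(pf)=qf$ for all $f\in\mathbb C[z]$, i.e.
$$\langle pf,zs\rangle=\langle qf,s\rangle\qquad(f,s\in\mathbb C[z]).\tag{8}$$

**Step 1: $R:=q/p$ is a Möbius map with $\bar R\circ R=\mathrm{id}$.** Here a bar on a polynomial or rational function conjugates its coefficients.

*$R$ is not constant.* If $q=cp$, then (8) gives $\langle pf,(z-\bar c)s\rangle=0$ for all $f,s$. The choice $f=z-\bar c$, $s=p$ gives $(z-\bar c)p=0$, which is false.

*An identity for $R$.* Let $m=\max(\deg p,\deg q)$. The conjugate of (8) is $\langle zs,pf\rangle=\langle s,qf\rangle$. Applying it $j$ times,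
$$\langle z^js,p^mf\rangle=\langle s,q^jp^{m-j}f\rangle\qquad(0\le j\le m).$$
So for $g=\sum_{j\le m}g_jz^j$,
$$\langle gs,p^mf\rangle=\langle s,g^\sharp f\rangle,\qquad g^\sharp:=\sum_{j\le m}\overline{g_j}\,q^jp^{m-j}=p^m\,\bar g(R).$$
Now use (8) once more, with $s$ in place of $f$ and $p^m$ in place of $s$: $\langle ps,zp^m\rangle=\langle qs,p^m\rangle$. The left side is $\langle s,p^\sharp z\rangle$ (take $g=p$, $f=z$), and the right side is $\langle s,q^\sharp\rangle$ (take $g=q$, $f=1$). Since $s$ is arbitrary, $zp^\sharp=q^\sharp$, that is, $z\,\bar p(R)=\bar q(R)$. As $R$ is nonconstant and $p\neq0$, $\bar p(R)\not\equiv0$, and dividing gives $\bar R(R(z))=z$. Degrees of rational functions multiply under composition, so $(\deg R)^2=1$.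

**Affine changes of variable.** Let $|\kappa|=1$, $\tau\in\mathbb C$, $\zeta=\kappa(z-\tau)$. Rewriting polynomials in $\zeta$ does not change their degrees, and multiplication by $\zeta$ is $D'=\kappa(D-\tau)$, with $D'^*=\bar\kappa(D^*-\bar\tau)$. We have
$$\|(D-\tau)x\|^2=\|Dx\|^2-2\operatorname{Re}\bar\tau\langle Dx,x\rangle+|\tau|^2\|x\|^2,\quad \|(D^*-\bar\tau)x\|^2=\|D^*x\|^2-2\operatorname{Re}\tau\langle D^*x,x\rangle+|\tau|^2\|x\|^2,$$
and $\langle D^*x,x\rangle=\overline{\langle Dx,x\rangle}$, so the two are equal and $D'$ is formally normal. Clearly $D'$ is subnormal if and only if $D$ is. Also $D'^*p=\bar\kappa(q-\bar\tau p)$ is a polynomial, and the new quotient is $R'=\bar\kappa(R-\bar\tau)$. So we may make such changes freely.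

**Step 2: the case that $R$ is not affine.** Write $R(z)=\frac{az+b}{z+e}$. Then
$$\bar R(R(z))=\frac{(|a|^2+\bar b)z+\bar ab+\bar be}{(a+\bar e)z+b+|e|^2}=z$$
forces $a+\bar e=0$ and $|a|^2+\bar b=b+|e|^2$. So $e=-\bar a$ and $b\in\mathbb R$. With $\gamma=\bar a$ and $\rho=b+|a|^2\in\mathbb R$,
$$R(z)=\frac{az+b}{z-\bar a}=\bar\gamma+\frac{\rho}{z-\gamma},\qquad\rho\ne0,$$
because $R$ is not constant. Since $q=pR$ is a polynomial, $z-\gamma$ divides $p$. As $\deg p\le1$, $p$ is a constant multiple of $z-\gamma$. Change variable with $\kappa=1$, $\tau=\gamma$, and call the new variable $z$ again: then $R=\rho/z$, $p=\mathrm{const}\cdot z$, and Step 0 says $D^*(zf)=\rho f$ for all $f$. So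
$$\|zf\|^2=\langle zf,Df\rangle=\langle D^*(zf),f\rangle=\rho\|f\|^2,$$
and $D$ is bounded. A bounded formally normal $D$ is subnormal, by Section 3.

**Step 3: the case $R(z)=az+b$; reduction to $q=zp$.** Now $\bar R(R(z))=\bar a(az+b)+\bar b=z$ gives $|a|=1$ and $\bar ab+\bar b=0$. Choose $\kappa$ with $\kappa^2=a$ and $\tau=\bar b/2=-\bar ab/2$. Then $\bar\kappa a=\kappa$, and
$$\bar\kappa(b-\bar\tau)=\bar\kappa\,\tfrac b2,\qquad-\kappa\tau=\kappa\bar a\,\tfrac b2=\kappa\bar\kappa^2\,\tfrac b2=\bar\kappa\,\tfrac b2 ,$$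
so $R'=\bar\kappa(az+b-\bar\tau)=\kappa(z-\tau)=\zeta$. After this change (writing $z$ for $\zeta$) we have $q=zp$, i.e. $D^*(pf)=zpf$ for all $f$.

**Step 4: $D^*-D$ has rank at most one.** Let $X=D^*|_{\mathbb C[z]}-D$. Then $X(pf)=0$, and
$$\langle Xs,t\rangle=\langle s,Dt\rangle-\langle s,D^*t\rangle=-\langle s,Xt\rangle\qquad(s,t\in\mathbb C[z]).$$
Let $V=\overline{p\,\mathbb C[z]}$ and let $P$ be the orthogonal projection onto $V^\perp$. Since $P$ kills $p\,\mathbb C[z]$, $\dim P\mathbb C[z]\le\dim\mathbb C[z]/p\,\mathbb C[z]=\deg p\le1$. As $P\mathbb C[z]$ is dense in $V^\perp$ and finite-dimensional, $P\mathbb C[z]=V^\perp$ and $\dim V^\perp\le1$. Now $\langle Xs,pf\rangle=-\langle s,X(pf)\rangle=0$ shows $X\mathbb C[z]\subset V^\perp$. If $s\in\mathbb C[z]\cap V$, then $\langle Xs,t\rangle=-\langle s,Xt\rangle=0$ for all $t$, so $Xs=0$. Hence $Xs$ depends only on $Ps$, and since $\dim V^\perp\le1$, $Xs=cPs$ for a scalar $c$. Skewness gives $c\langle Ps,Pt\rangle=-\bar c\langle Ps,Pt\rangle$, so $c=i\kappa$ with $\kappa\in\mathbb R$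 (if $V^\perp=0$ take $c=0$). Here $\kappa$ is a new constant. Put $K:=i\kappa P$, a bounded operator with $K^*=-K$; then $D^*s=Ds+Ks$ on $\mathbb C[z]$.

If $K=0$, $D$ is symmetric, hence subnormal by Section 2.

**Step 5: if $K\ne0$, the rank-one part splits off.** Let $V^\perp=\mathbb Cw$ and $S=D+\frac12K$ on $\mathbb C[z]$. Then $D=S-\frac12K$ and $D^*|_{\mathbb C[z]}=S+\frac12K$. The operator $S$ is symmetric:
$$\langle s,St\rangle=\langle D^*s,t\rangle-\tfrac12\langle Ks,t\rangle=\langle Ss,t\rangle .$$
Put these expressions into (5). The terms $\langle Ss,St\rangle$ and $\frac14\langle Ks,Kt\rangle$ cancel, and there remains $\langle Ss,Kt\rangle+\langle Ks,St\rangle=0$, i.e. $\langle Ss,Kt\rangle=\langle s,KSt\rangle$. So $Kt\in\operatorname{dom}(S^*)$ and $S^*Kt=KSt$. Dividing by $i\kappa$,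
$$S^*Pt=PSt\qquad(t\in\mathbb C[z]).$$
Choosing $t$ with $Pt=w$ gives $S^*w\in\mathbb Cw$, say $S^*w=\theta w$. Then for all $t$
$$\langle PSt,w\rangle=\langle St,w\rangle=\langle t,\theta w\rangle=\bar\theta\langle Pt,w\rangle,$$
so $PSt=\bar\theta Pt$; on the other hand, $PSt=S^*Pt=\theta Pt$. Hence $\theta\in\mathbb R$. Since $S\subset S^*$,
$$(1-P)St=St-\theta Pt=S^*(1-P)t ,$$
which depends only on $(1-P)t$. So $S_1(1-P)t:=(1-P)St$ is a well-defined operator on the dense subspace $(1-P)\mathbb C[z]$ of $w^\perp$. It is symmetric because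
$$\langle S_1(1-P)t,(1-P)t'\rangle=\langle St,t'\rangle-\theta\langle Pt,Pt'\rangle$$
and $S$ is symmetric, $\theta$ real. Finally
$$Dt=St-\tfrac{i\kappa}2Pt=\bigl(\theta-\tfrac{i\kappa}2\bigr)Pt+S_1(1-P)t,$$
so $D\subset(\theta-\frac{i\kappa}2)I_{\mathbb Cw}\oplus S_1$. Replacing $S_1$ by a self-adjoint extension in a larger space gives a normal extension of $D$. So $D$ is subnormal, and (i) is proved. $\square$

**The statement on rows.** Let $D$ be formally normal and $m_{ij}=\langle DP_j,P_i\rangle$. Then $D^*(\xi_0P_0+\xi_1P_1)=\sum_j(\xi_0\overline{m_{0j}}+\xi_1\overline{m_{1j}})P_j$, and this is a polynomial exactly when the combination $\overline{\xi_0}\,(\text{row }0)+\overline{\xi_1}\,(\text{row }1)$ has finitely many nonzero entries. By (i), this cannot happen for $(\xi_0,\xi_1)\ne0$ if $D$ is not subnormal.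

The hypothesis $\deg p\le1$ was used at two points: in Step 2, to get $p=\mathrm{const}\cdot(z-\gamma)$, and in Step 4, to get $\dim V^\perp\le1$. The next section shows that degree $2$ is already too much.

## 9. Degree two: coupling a $2\times2$ matrix to an indeterminate moment problem, proof of Theorem 3(ii)

The plan is to let $D$ act like a matrix $Z$ on $\mathbb C^2$ and like the adjoint $S_0^*$ of a non-self-adjoint symmetric operator on a second summand. Neither piece is formally normal by itself, but their defects can be matched.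

**Step 1: the $2\times2$ matrices.** On $\mathbb C^2$ let
$$Z=\begin{pmatrix}i&1\\ \frac12&2i\end{pmatrix},\quad B=\begin{pmatrix}1&0\\0&2\end{pmatrix},\quad Z'=Z-2iB=\begin{pmatrix}-i&1\\ \frac12&-2i\end{pmatrix},\quad N=Z'-Z^*=\begin{pmatrix}0&\frac12\\-\frac12&0\end{pmatrix}.$$
We need the following facts.

* $Z^*Z=Z'^*Z'=\operatorname{diag}(\frac54,5)$: the columns of $Z$ have squared norms $1+\frac14$ and $1+4$ and inner product $\bar i\cdot1+\frac12\cdot2i=0$; for $Z'$, similarly $i\cdot1+\frac12(-2i)=0$.
* $Z$ has trace $3i$ and determinant $-\frac52$, so its eigenvalues are $\lambda_\pm=\frac{\pm1+3i}2$. The eigenvectors are $w_\pm=(1,\lambda_\pm-i)^T=(1,\frac{\pm1+i}2)^T$. Note $\lambda_+-\lambda_-=1$ and $\operatorname{Im}\lambda_\pm>0$.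
* $-iN$ is Hermitian with eigenvalues $\pm\frac12$. For $w=(1,y)^T$, $\langle-iNw,w\rangle=-\frac i2(y-\bar y)=\operatorname{Im}y$. So $\langle-iNw_\pm,w_\pm\rangle=\frac12>0$.

**Step 2: the boundary form of an indeterminate moment problem.** Take an indeterminate Hamburger moment problem (e.g. Stieltjes' log-normal one). Let $V$ be the completion of $\mathbb C[x]$, $S_0$ multiplication by $x$ on $\mathbb C[x]\subset V$, and $e=1$. It is classical (e.g. Akhiezer, *The Classical Moment Problem*) that $S_0$ is symmetric with deficiency indices $(1,1)$. Let $E=\operatorname{dom}(S_0^*)/\operatorname{dom}(\bar S_0)$, so $\dim E=2$; write $[x]$ for the class of $x$, and put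
$$\Omega(x,y)=\langle S_0^*x,y\rangle-\langle x,S_0^*y\rangle,\qquad\omega=i\,\Omega .$$
$\Omega$ vanishes if one argument is in $\operatorname{dom}(\bar S_0)$, and $\Omega(y,x)=-\overline{\Omega(x,y)}$, so $\omega$ is a Hermitian form on $E$. For nonreal $\lambda$ let $0\ne\pi_\lambda\in\ker(S_0^*-\lambda)$. By von Neumann's formula $[\pi_\lambda],[\pi_{\bar\lambda}]$ span $E$. Moreover
$$\omega(\pi_\lambda,\pi_{\bar\lambda})=i(\lambda-\lambda)\langle\pi_\lambda,\pi_{\bar\lambda}\rangle=0,\qquad\omega(\pi_\lambda,\pi_\lambda)=i(\lambda-\bar\lambda)\|\pi_\lambda\|^2=-2\operatorname{Im}\lambda\,\|\pi_\lambda\|^2 .$$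
So $\omega$ is nondegenerate of signature $(1,1)$, like the form $\langle-iNw,w'\rangle$ on $\mathbb C^2$. By Sylvester's law there is a linear bijection $J:\mathbb C^2\to E$ with
$$\omega(Jw,Jw')=\langle-iNw,w'\rangle\qquad(w,w'\in\mathbb C^2).\tag{9}$$

**Step 3: vectors with prescribed boundary class.** We claim that there are $c_\pm\ne0$ and $y_\pm\in\operatorname{dom}(S_0^*)$ with
$$(S_0^*-\lambda_\pm)y_\pm=e\qquad\text{and}\qquad[y_\pm]=c_\pm Jw_\pm .$$
Let $\lambda=\lambda_\pm$. Since $\bar S_0-\bar\lambda$ is bounded below (by $|\operatorname{Im}\lambda|$), its adjoint $S_0^*-\lambda$ is surjective; pick $y^0$ with $(S_0^*-\lambda)y^0=e$.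

The classes $[y^0],[\pi_\lambda]$ form a basis of $E$. Indeed, if $\alpha y^0+\beta\pi_\lambda\in\operatorname{dom}(\bar S_0)$, then $\alpha e=(\bar S_0-\lambda)(\alpha y^0+\beta\pi_\lambda)\in\operatorname{ran}(\bar S_0-\lambda)\perp\pi_{\bar\lambda}$. But $\langle e,\pi_{\bar\lambda}\rangle\neq0$: otherwise $\langle S_0^ne,\pi_{\bar\lambda}\rangle=\langle e,\bar\lambda^n\pi_{\bar\lambda}\rangle=\lambda^n\langle e,\pi_{\bar\lambda}\rangle=0$ for all $n$, and $\pi_{\bar\lambda}=0$ by density of $\mathbb C[x]$. So $\alpha=0$, and then $\beta=0$, since $\bar S_0$ has no nonreal eigenvalues.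

By (9), $\omega(Jw_\pm,Jw_\pm)=\frac12>0$, whereas $\omega(\pi_\lambda,\pi_\lambda)<0$ because $\operatorname{Im}\lambda>0$. So $Jw_\pm$ is not a multiple of $[\pi_\lambda]$, and $Jw_\pm=\alpha_1[y^0]+\alpha_2[\pi_\lambda]$ with $\alpha_1\ne0$. Take $y_\pm=y^0+\frac{\alpha_2}{\alpha_1}\pi_\lambda$ and $c_\pm=1/\alpha_1$.

**Step 4: a cyclic vector.** We now find one vector $w_0\oplus x_0$ whose polynomial orbit under $Z\oplus S_0^*$ is dense. Let
$$x_0=y_+-y_-,\qquad w_0=c_+w_+-c_-w_-,\qquad r=(z-\lambda_+)(z-\lambda_-).$$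
From $S_0^*y_\pm=\lambda_\pm y_\pm+e$ and $S_0^*S_0^je=S_0^{j+1}e$ we get by induction $(S_0^*)^ny_\pm=\lambda_\pm^ny_\pm+\sum_{j<n}\lambda_\pm^{n-1-j}S_0^je$. So all powers of $S_0^*$ are defined at $x_0$, and since $\sum_{j<n}\lambda^{n-1-j}z^j=\frac{z^n-\lambda^n}{z-\lambda}$, for $f\in\mathbb C[z]$
$$f(S_0^*)x_0=f(\lambda_+)y_+-f(\lambda_-)y_-+g_f(S_0)e,\qquad g_f(z)=\tfrac{f(z)-f(\lambda_+)}{z-\lambda_+}-\tfrac{f(z)-f(\lambda_-)}{z-\lambda_-}.$$
For $f=rg$ this gives $g_f=\bigl((z-\lambda_-)-(z-\lambda_+)\bigr)g=(\lambda_+-\lambda_-)g=g$, so $f(S_0^*)x_0=g(S_0)e$. Also $f(Z)w_0=c_+f(\lambda_+)w_+-c_-f(\lambda_-)w_-$. As $g_f(S_0)e\in\mathbb C[x]\subset\operatorname{dom}(\bar S_0)$, comparing classes gives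
$$[f(S_0^*)x_0]=f(\lambda_+)c_+Jw_+-f(\lambda_-)c_-Jw_-=J\,f(Z)w_0 .\tag{10}$$
Define $\Phi(f)=f(Z)w_0\oplus f(S_0^*)x_0\in\mathbb C^2\oplus V$.

* $\Phi$ is injective: $f(Z)w_0=0$ implies $f(\lambda_\pm)=0$, so $f=rg$, and then $\Phi(f)=0\oplus g(S_0)e$ vanishes only for $g=0$.
* $\Phi(\mathbb C[z])$ is dense: it contains $0\oplus\mathbb C[x]$ (the vectors $\Phi(rg)$), whose closure is $0\oplus V$, and $f(Z)w_0$ exhausts $\mathbb C^2$ because $f(\lambda_+),f(\lambda_-)$ can be prescribed.

Hence $\langle f,g\rangle:=\langle\Phi f,\Phi g\rangle/\|\Phi(1)\|^2$ is an inner product on $\mathbb C[z]$ with $\|1\|=1$. Gram–Schmidt applied to $1,z,z^2,\dots$ gives $(P_n)$ with $P_0=1$, $\deg P_n=n$. Up to the scalar factor in the inner product, which does not affect what follows, $\mathcal H=\mathbb C^2\oplus V$, and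
$$D\Phi(f)=\Phi(zf)=Zw\oplus S_0^*x\qquad\text{for }\Phi(f)=w\oplus x .$$

**Step 5: formal normality.** Let $\Phi(f)=w\oplus x$, $\Phi(g)=w'\oplus x'$. By (10), $[x]=Jw$ and $[x']=Jw'$, so (9) gives $-\Omega(x,x')=i\omega(x,x')=\langle Nw,w'\rangle$. Therefore
$$\langle\Phi f,D\Phi g\rangle=\langle Z^*w,w'\rangle+\langle x,S_0^*x'\rangle=\langle Z^*w,w'\rangle+\langle S_0^*x,x'\rangle-\Omega(x,x')=\langle Z'w,w'\rangle+\langle S_0^*x,x'\rangle .$$
Thus $\Phi(f)\in\operatorname{dom}(D^*)$ and $D^*\Phi(f)=Z'w\oplus S_0^*x$. Since $Z'^*Z'=Z^*Z$, $\|D^*\Phi(f)\|=\|D\Phi(f)\|$, and $D$ is formally normal. For $f=rg$ we have $w=0$, so $D^*(rg)=D(rg)=zrg$, as claimed in the theorem.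

**Step 6: $D$ is not subnormal.** Suppose $\tilde N\supset D$ is normal in $\mathcal K\supset\mathcal H$. First, $\tilde N^*$ extends $D^*|_{\mathbb C[z]}$. For $s,t\in\mathbb C[z]$, $\langle\tilde N^*s,t\rangle=\langle s,Dt\rangle=\langle D^*s,t\rangle$, so the projection of $\tilde N^*s$ to $\mathcal H$ is $D^*s$; and $\|\tilde N^*s\|=\|\tilde Ns\|=\|Ds\|=\|D^*s\|$, so $\tilde N^*s=D^*s$. Hence, for $\Phi(f)=w\oplus x$,
$$(\tilde N^*-\tilde N)\Phi(f)=(Z'-Z)w\oplus0=-2iBw\oplus0 .$$
As $\Phi(f)\in\operatorname{dom}(\tilde N^2)$, the spectral theorem allows us to interchange: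
$$\tilde N(\tilde N^*-\tilde N)\Phi(f)=(\tilde N^*-\tilde N)\tilde N\Phi(f)=(\tilde N^*-\tilde N)\Phi(zf)=-2iBZw\oplus0 .$$
Since $w=f(Z)w_0$ is arbitrary in $\mathbb C^2$, $\tilde N(Bw\oplus0)=BZw\oplus0$ for all $w\in\mathbb C^2$. With $w=w_\pm$, the vectors $Bw_\pm\oplus0$ are eigenvectors of the normal operator $\tilde N$ for the distinct eigenvalues $\lambda_\pm$, hence orthogonal. But $Bw_\pm=(1,\pm1+i)^T$ and
$$\langle Bw_+,Bw_-\rangle=1+(1+i)\overline{(-1+i)}=1-(1+i)^2=1-2i\ne0,$$
a contradiction. This proves (ii), and with it Theorem 3. $\square$
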